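# Fano subplanes of translation planes and of their transposes

## Three theorems on transposed planes

Throughout, $K$ is a field, $V$ is a $K$-space of finite dimension $2n$, and $U^\perp\le V^*$ is the annihilator of $U\le V$. A spread $S$ of $V$ is a set of $n$-dimensional subspaces that meet pairwise in $0$ and together cover $V$. It gives a translation plane $\pi(S)$ with point set $V$. Put $S^\perp=\{C^\perp:C\in S\}$; if this is a spread of $V^*$, then $\pi(S^\perp)$ is the transposed plane of $\pi(S)$. The next section recalls all this slowly and matches it with the definition by polarities.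

**Theorem A.** Let $K$ be an infinite field, $\operatorname{char}K\ne2$, $n\ge2$. There is a spread $S$ of $K^{2n}$ such that $S\sigma$ is a spread for every polarity $\sigma$, the projective extension of $\pi(S)$ has a Fano subplane, and the projective extension of the transposed plane has none.

**Theorem B.** For an infinite field $K$ and $n\ge1$, the implication "Fano for $\pi(S)$ $\Rightarrow$ Fano for the transposed plane (if it exists)" holds for all spreads $S$ of $K^{2n}$ if and only if $\operatorname{char}K=2$ or $n=1$.

**Theorem C.** Let $K$ be any field with $\operatorname{char}K\neq2$, finite fields included. Let $n=2$, let $S$ and $S^\perp$ be spreads, and suppose the projective extension of $\pi(S)$ has a Fano subplane which either (i) has exactly one point on $\ell_\infty$, or (ii) has no point on $\ell_\infty$ but has a line whose three points lie in a coset of a 1-dimensional $K$-subspace. Then the projective extension of $\pi(S^\perp)$ has a Fano subplane.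

The background is an open problem from Note di Matematica 27, n. 1, 2007, 21–38: show that if the projective extension of a translation plane has a Fano subplane, then so does the projective extension of the transposed translation plane, assuming it exists. In plain words: a plane contains the smallest projective plane, seven points and seven lines; we transpose all matrices that describe the plane; must the new plane contain a seven-point plane too? Theorem A says no, over every infinite field of characteristic $\ne2$, for instance over $\mathbb Q$, and already for spreads of lines in $PG(3,K)$. Theorem B says that for infinite $K$ the failing cases are exactly $\operatorname{char} K\ne 2$, $n\geq 2$. Theorem C is a positive result. For finite fields of odd order these notes settle nothing beyond Theorem C.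

## Spreads, polarities and transposition

**Definition.** A *partial spread* of a $2n$-dimensional space $W$ is a set $F$ of $n$-dimensional subspaces with $C\cap C'=0$, hence $W=C\oplus C'$, for distinct $C,C'\in F$. It is a *spread* if its members cover $W$. The lines of $\pi(S)$ are the cosets $v+C$, $C\in S$. Two lines are parallel iff they have the same *direction* $C$. The projective extension has one infinite point per direction, and these form $\ell_\infty$.

**Definition.** A *Fano subplane* consists of seven points and seven lines of a projective plane such that each of the lines contains exactly three of the points and each of the points lies on exactly three of the lines.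

For $n=1$ the only spread is the set of all 1-dimensional subspaces, and $\pi(S)$ is the usual affine plane over $K$. For $K=\mathbb R$, $n=2$, the complex lines of $\mathbb C^2=\mathbb R^4$ form a spread: $\{0\}\oplus\mathbb C$ and the graphs $\{(x,Mx)\}$ with $M=\begin{pmatrix}s&-t\\t&s\end{pmatrix}$.

*Why the word transposed.* Write $V=X\oplus X$ and identify $V^*=X^*\oplus X^*$ by $\langle(f,g),(x,y)\rangle=f(y)-g(x)$. Then $(f,g)$ kills the graph $\{(x,Mx)\}$ iff $f(Mx)=g(x)$ for all $x$, that is, iff $g=M^Tf$. So a component with matrix $M$ becomes a component with matrix $M^T$. In the complex example the set of matrices is closed under transposition, so the transposed plane is again the affine plane over $\mathbb C$.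

*Polarities.* Let $n\ge2$ and let $\sigma$ be a polarity of $PG(V,K)$. Both $U\mapsto U\sigma$ and $U\mapsto U^\perp$ reverse inclusions, so $U^\perp\mapsto U\sigma$ is an isomorphism from the subspace lattice of $V^*$ to that of $V$. By the fundamental theorem of projective geometry it is induced by a semilinear bijection $V^*\to V$. This bijection carries $S^\perp$ to $S\sigma$. Hence $S\sigma$ is a spread iff $S^\perp$ is, and then $\pi(S\sigma)\cong\pi(S^\perp)$. So we may forget $\sigma$ and study $S^\perp$.

*When is $S^\perp$ a spread?* It is always a partial spread: $C^\perp\cap C'^\perp=(C+C')^\perp=0$. It covers $V^*$ iff every hyperplane of $V$ contains a member of $S$. For $|K|=q$ finite this is automatic: $|S|=(q^{2n}-1)/(q^n-1)=q^n+1$, and the $q^n+1$ members of $S^\perp$ contain $(q^n+1)(q^n-1)=q^{2n}-1$ nonzero vectors. For infinite $K$ it must be arranged.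

## Characteristic two, and the parallelogram

Suppose $\operatorname{char}K=2$. Take $0\ne a\in C_1$ and $0\neq b\in C_2$ with $C_1\ne C_2$ in $S$, and let $C_3$ be the member containing $a+b$; it differs from $C_1$ and $C_2$. The points $0,a,b,a+b$ together with the infinite points of $C_1,C_2,C_3$ form a Fano subplane. Indeed, the lines $0a$ and $b(a+b)$ have direction $C_1$, the lines $0b$ and $a(a+b)$ have direction $C_2$, the line $0(a+b)$ has direction $C_3$, and so does $ab$, because $a-b=a+b$. The seventh line is $\ell_\infty$. So in characteristic 2 every translation plane has a Fano subplane, and the implication in the problem holds trivially.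

**From now on, until the proof of Theorem B, $\operatorname{char}K\neq2$.** Then this parallelogram picture is impossible, as we now check. In any Fano subplane, the seven lines contain $7\cdot3=21=\binom72$ pairs of points, and two points lie on at most one line; so any two of the seven points lie on one of the seven lines. Dually, any two of the seven lines meet in one of the seven points. Suppose two of the points are on $\ell_\infty$. Then $\ell_\infty$ is one of the lines, and there are four affine points $x_1=0,x_2,x_3,x_4$. Each of the other six lines contains one infinite point and two affine ones, so $x_1x_2\parallel x_3x_4$ (direction $A$), $x_1x_3\parallel x_2x_4$ (direction $B\ne A$) and $x_1x_4\parallel x_2x_3$ (direction $C\ne A$). Now $x_4-x_3-x_2=(x_4-x_3)-x_2\in A$ and $x_4-x_3-x_2=(x_4-x_2)-x_3\in B$, so $x_4=x_2+x_3$. This lies in $C$, and so does $x_2-x_3$, hence $2x_2\in C\cap A=0$. That contradicts $x_2\ne0$. So: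

$$\text{if }\operatorname{char}K\ne2,\text{ a Fano subplane has at most one point on }\ell_\infty. \tag{1}$$

## Fano subplanes as maps into a vector space

Fix the abstract Fano plane $(P,\mathcal L)$ with points $m,a,a',b,b',c,c'$ and lines
$$N=\{m,a,a'\},\quad L_4=\{m,b,b'\},\quad L_5=\{m,c,c'\},$$
$$L_0=\{a,b,c\},\quad L_1=\{a,b',c'\},\quad L_2=\{a',b,c'\},\quad L_3=\{a',b',c\}.$$
We shall relabel often, using two facts. Any ordered pair of distinct lines can be labelled $(N,L_4)$: name the intersection $m$, the rest of the lines $a,a'$ and $b,b'$, let $c$ be the third point of $ab$; the remaining incidences are forced. For a point $\omega$ and a line $L\not\ni\omega$ one can label $\omega=m$, $L=L_3$: name the points of $L$ as $a',b',c$ and the third points of their joins with $\omega$ as $a,b,c'$; each further line off $\omega$ has one point on $L$ and one on each line through $\omega$, which gives $L_0,L_1,L_2$. The line through $i\ne j$ is written $ij$. "$K$-collinear" means contained in a coset of a 1-dimensional $K$-subspace.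

**Definition.** Let $F$ be a partial spread of $W$, $\dim W=2n$.

* *Type 0*: an injective $p:P\to W$ and distinct $D_L\in F$ $(L\in\mathcal L)$ with $p(i)-p(j)\in D_L$ for $i,j\in L$.
* *Type $0^*$*: a line $N_0\in\mathcal L$, an injective $p:P\to W$ with $p(N_0)$ $K$-collinear, and distinct $D_L\in F$ $(L\ne N_0)$ with $p(i)-p(j)\in D_L$ for $i,j\in L$.
* *Type 1*: a point $\omega\in P$, an injective $p:P\setminus\{\omega\}\to W$, and five distinct members $D_\omega$, $D_L$ $(L\not\ni\omega)$ of $F$ with $p(i)-p(j)\in D_L$ for $i,j\in L\not\ni\omega$, and $p(i)-p(j)\in D_\omega$ when $L\ni\omega$, $L\setminus\{\omega\}=\{i,j\}$.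

In types 0 and 1 the *direction* of $L$ is $D_L$, or $D_\omega$ if $\omega\in L$. In type 1, two distinct lines meeting in a point $\neq\omega$ have distinct directions, since at most one of them contains $\omega$. We call $F$ **clean** if it has no configuration of type $0$, $0^*$ or $1$.

Type $0^*$ does not describe a Fano subplane: nothing is asked about which member contains the differences on $N_0$. It will be clear later why it must be forbidden too.

*A type 1 configuration by hand.* Let $X=K^2$, $W=X\oplus X$, and take $D_0=\{(x,0)\}$, $D_1=\{(0,x)\}$, and the graphs $D_2,D_3,D_\omega$ of $1$, $M=\begin{pmatrix}0&-1\\1&1\end{pmatrix}$, $Q=\begin{pmatrix}1&1\\1&0\end{pmatrix}$. These five are a partial spread, since $M,Q,1-M,Q-1,Q-M$ have determinants $1,-1,1,-1,-1$. With $\omega=m$ put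
$$a=0,\ b=(-e_2,0),\ c=(e_2-e_1,0),\ a'=(e_1,e_1+e_2),\ b'=(0,e_1),\ c'=(0,e_2).$$
Then $b,c\in D_0$; $b',c'\in D_1$; $b-c'=(-e_2,-e_2)$ and $a'-c'=(e_1,e_1)$ are in $D_2$; $b'-a'=(-e_1,-e_2)$ and $c-a'=(-2e_1+e_2,-e_1-e_2)$ are in $D_3$, as $Me_1=e_2$, $Me_2=-e_1+e_2$; and $a'-a$, $b'-b=(e_2,e_1)$, $c'-c=(e_1-e_2,e_2)$ are in $D_\omega$, as $Qe_1=e_1+e_2$, $Qe_2=e_1$.

**Lemma 1.** Let $F$ be a spread. Every Fano subplane of the extension of $\pi(F)$ gives a type 0 configuration (if it has no point on $\ell_\infty$) or a type 1 configuration (if it has exactly one); no other case occurs. So if $F$ is clean there is no Fano subplane. Conversely, a type 0 or type 1 configuration in $F$ gives a Fano subplane with no, respectively one, point on $\ell_\infty$.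

*Proof.* By (1) there is at most one infinite point. If there is none, no line of the subplane is $\ell_\infty$, and two of its lines meet in an affine point, so have distinct directions: type 0. If exactly one point $\omega$ is infinite, $\ell_\infty$ is not one of the lines, the three lines through $\omega$ are affine and parallel, and each of the other four meets every other line of the subplane in an affine point: type 1.

Conversely, attach to each $L$ the affine line $\ell_L=p(i)+(\text{direction of }L)$, $i\in L$ (with $i\ne\omega$ in type 1). Let $k\notin L$, $k\ne\omega$, and suppose $p(k)\in\ell_L$. Choose $i\in L$, $i\neq\omega$. The lines $L$ and $ik$ are distinct and meet in $i\ne\omega$, so they have distinct directions, and $p(k)-p(i)$ lies in both. Hence $p(k)=p(i)$, contradicting injectivity. So among the points $p(k)$, $\ell_L$ contains exactly those with $k\in L$. In type 1 the infinite point of $D_\omega$ is on exactly the lines $\ell_L$ with $L\ni\omega$. For $L\ne L'$ some $k\ne\omega$ is in $L\setminus L'$, so the seven lines are distinct, and the incidences are those of $(P,\mathcal L)$. $\square$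

## Two forbidden collinearities, and the case of dimension two

The first lemma says that a configuration cannot be "too $K$-linear". Note that $n\ge1$ is arbitrary here.

**Lemma 2.** Let $F$ be a partial spread of $W$.

(a) There is no injective $p:P\to W$ such that $p(N),p(L_4)$ are $K$-collinear and the other five lines $L$ have distinct $D_L\in F$ with $p(i)-p(j)\in D_L$ for $i,j\in L$.

(b) There is no injective $p:P\setminus\{m\}\to W$ such that $p(L_3)$ is $K$-collinear and there are distinct $D_\omega,D_0,D_1,D_2\in F$ with $p(i)-p(j)\in D_k$ for $i,j\in L_k$ $(k=0,1,2)$ and $p(a')-p(a),\ p(b')-p(b),\ p(c')-p(c)\in D_\omega$.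

*Proof.* Write $x$ for $p(x)$ and $D_k$ for $D_{L_k}$.

(a) The two $K$-lines will force all points into one plane, where we can compute. Put $m=0$, $a'=\kappa a$, $b'=\lambda b$ with $\kappa,\lambda\neq0,1$. If $b\in Ka$, then $0\ne a-b\in D_0$ and $0\ne a-b'\in D_1$ are multiples of $a$, so $a\in D_0\cap D_1=0$, a contradiction. So $E=\langle a,b\rangle$ is 2-dimensional. The nonzero vectors $a-b\in D_0$ and $\kappa a-\lambda b\in D_3$ lie in distinct members, so they are not proportional, and $\lambda\neq\kappa$. Hence the $K$-lines $ab$ and $a'b'$ of $E$ meet in a point $e$, with $e-a\in D_0$, $e-a'\in D_3$. Also $c-a\in D_0$ and $c-a'\in D_3$, so $e-c\in D_0\cap D_3=0$. Solving $(1-t)a+tb=\kappa(1-s)a+\lambda sb$ gives $t=\lambda(1-\kappa)/(\lambda-\kappa)$, so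
$$c=\frac{\kappa(\lambda-1)a+\lambda(1-\kappa)b}{\lambda-\kappa}.$$
Likewise $a-\lambda b\in D_1$ and $\kappa a-b\in D_2$ are not proportional, so $\kappa\lambda\ne1$, and the $K$-lines $ab'$ and $a'b$ meet in
$$c'=\frac{\kappa(\lambda-1)a+\lambda(\kappa-1)b}{\kappa\lambda-1}.$$
The determinant of the two numerators is $2\kappa\lambda(\lambda-1)(\kappa-1)\ne0$. Since $m=0$, $c,c'\in D_5$, so $E=\langle c,c'\rangle\subseteq D_5$ and $0\ne a-b\in D_5\cap D_0=0$, a contradiction.

(b) Identify $W=X\oplus X$ with $D_0=\{(x,0)\}$, $D_1=\{(0,x)\}$, $D_2=\{(x,x)\}$, and put $a=0$. Then $b,c\in D_0$, $b',c'\in D_1$, $b-c',a'-c'\in D_2$ give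
$$b=(-s,0),\quad c'=(0,s),\quad a'=(r,r+s),\quad b'=(0,y),\quad c=(x,0),$$
and collinearity gives $a'=(1-t)b'+tc$ with $t\ne0,1$. Put $X_0=r$, $Y_0=r+s$. Then $x=X_0/t$, $y=Y_0/(1-t)$, $s=Y_0-X_0$, and $D_\omega$ contains
$$a'-a=(X_0,Y_0),\quad b'-b=\Bigl(Y_0-X_0,\frac{Y_0}{1-t}\Bigr),\quad c'-c=\Bigl(-\frac{X_0}t,Y_0-X_0\Bigr).$$
Suppose $X_0,Y_0$ are independent. In a relation with coefficients $\alpha,\beta,\gamma$, the $Y_0$-part of the first coordinate gives $\beta=0$, the $X_0$-part of the second gives $\gamma=0$, and then $\alpha=0$. So $D_\omega$ has a subspace of dimension 3 in the 4-dimensional space $\langle X_0,Y_0\rangle\oplus\langle X_0,Y_0\rangle$, in which $D_0$ has a 2-dimensional one. Hence $D_\omega\cap D_0\ne0$, a contradiction. Otherwise $X_0=\xi_1e$, $Y_0=\xi_2e$ with $e\neq0$. The vector $(X_0,Y_0)\in D_\omega$ is nonzero, so it is not in $D_0,D_1,D_2$; rescaling $e$, we may take $\xi_1=1$, $\xi_2=z\ne0,1$. The space $D_\omega\cap(Ke\oplus Ke)$ is 1-dimensional, else it contains $(e,0)\in D_0$. So the three vectors are multiples of $(e,ze)$: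
$$\frac z{1-t}=z(z-1),\qquad z-1=-\frac zt.$$
The first gives $z-1=\frac1{1-t}$, so $z=\frac{2-t}{1-t}$; the second then gives $z=-t(z-1)=-\frac t{1-t}$. So $2-t=-t$ and $2=0$, a contradiction. $\square$

*The case $n=1$.* If $\dim V=2$, every member is 1-dimensional, so in a configuration every line with an assigned direction is $K$-collinear. Lemma 2(a) forbids type 0 and Lemma 2(b) forbids type 1. By Lemma 1, for $n=1$ and $\operatorname{char}K\ne2$ there is no Fano subplane at all, and the implication of the problem is vacuous.

The second lemma counts parameters: it fixes all but one of the members and asks how much freedom is left for $p$.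

**Lemma 3.** Let $F$ be a partial spread of $W$, $\dim W=2n$.

(i) Let $D_L\in F$ $(L\ne N)$ be distinct. The space of $p:P\to W$ with $p(i)-p(j)\in D_L$ $(i,j\in L\ne N)$, modulo constants, has dimension $\le n$, and every nonconstant such $p$ is injective.

(ii) Given distinct $D_\omega,D_L\in F$ $(L\not\ni\omega)$, every nonconstant $p:P\setminus\{\omega\}\to W$ satisfying the linear conditions of type 1 is injective.

(iii) Given distinct $D_\omega,D_0,D_1,D_2\in F$, the space of $p:P\setminus\{m\}\to W$ satisfying the conditions of Lemma 2(b) except the one on $L_3$ (and except injectivity), modulo constants, has dimension $\le n$.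

(iv) Let $D_L\in F$, $L\ne N,L_4$, be distinct. For $\kappa\in K\setminus\{0,1\}$ let $A_\kappa$ be the space, modulo constants, of $p:P\to W$ with $p(i)-p(j)\in D_L$ $(i,j\in L\ne N,L_4)$ and $p(a')-p(m)=\kappa(p(a)-p(m))$. Then $\dim A_\kappa\le n$, and $A_\kappa\neq0$ for only finitely many $\kappa$.

*Proof.* We use that cosets of two distinct members meet in exactly one point, which depends linearly on the data.

(i) Let $q_1,\dots,q_4$ be the points off $N$. The lines $\ne N$ are the six sides $q_iq_j$, with members $D_{ij}$, and each point of $N$ is the intersection of two opposite sides. With $p(q_1)=0$, the vector $p(q_2)\in D_{12}$ determines $p(q_3)\in D_{13}\cap(p(q_2)+D_{23})$, similarly $p(q_4)$, and then the points of $N$. So the dimension is $\le n$. Now suppose two values coincide. Up to renumbering there are three cases. First, $p(q_1)=p(q_2)$: then $p(q_k)-p(q_1)\in D_{1k}\cap D_{2k}=0$ for $k=3,4$, all $p(q_i)$ equal some $w$, each point of $N$ is mapped into $(w+D_{ij})\cap(w+D_{kl})=\{w\}$, and $p$ is constant. Second, $p(d)=p(q_1)$ with $d=q_1q_2\cap q_3q_4$: then $p(q_3)-p(q_1)=p(q_3)-p(d)\in D_{13}\cap D_{34}=0$,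 and the first case applies. Third, $p(d)=p(d')$ with $d=q_1q_2\cap q_3q_4$, $d'=q_1q_3\cap q_2q_4$: then $p(q_1)-p(d)\in D_{12}\cap D_{13}=0$, and the second case applies.

(ii) Let $p(i)=p(j)$, $i\neq j$. For $k\neq\omega$ off the line $ij$, the lines $ik\ne jk$ meet in $k\neq\omega$, so have distinct directions, and $p(k)-p(i)=p(k)-p(j)$ lies in both; hence $p(k)=p(i)$. If $\omega\in ij$, then $p$ is constant. Otherwise let $l$ be the third point of $ij$ and $k\ne\omega$ a point off $ij$. The lines $ij$ and $lk$ meet in $l\neq\omega$, so have distinct directions, and $p(l)-p(i)=p(l)-p(k)$ lies in both; so $p(l)=p(i)$ and $p$ is constant.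

(iii) With $a=0$, the vector $b\in D_0$ determines $c'\in D_1\cap(b+D_2)$, $a'\in D_\omega\cap(b+D_2)$, $b'\in D_1\cap(b+D_\omega)$ and $c\in D_0\cap(c'+D_\omega)$.

(iv) Put $c=0$, $c'=e\in D_5$. Then $a=f(e)\in D_0\cap(e+D_1)$, $a'=f'(e)\in D_3\cap(e+D_2)$, $b\in D_0\cap(a'+D_2)$, $b'\in D_3\cap(a+D_1)$ and $m=(\kappa a-a')/(\kappa-1)$ are determined by $e$. The remaining condition $m\in D_5$ means $(\kappa\bar f-\bar f')(e)=0$, where $\bar f,\bar f':D_5\to W/D_5$ are induced by $f,f'$. If $f(e)\in D_5$, then $f(e)\in D_0\cap D_5=0$, so $e\in D_1\cap D_5=0$. Thus $\bar f$ is injective, hence bijective, and $A_\kappa$ embeds in the $\kappa$-eigenspace of $\bar f^{-1}\bar f'$ on the $n$-dimensional space $D_5$. $\square$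

## Carrying a Fano subplane over to the dual, when it works

The first thing to try is to prove the statement: take a configuration $p$ in $S$ and produce one in $S^\perp$. For $n=2$ there is a natural source of maps $V\to V^*$, the alternating forms. If $\beta$ is alternating on $V$, put $y(i)=\beta(p(i),\cdot)$. If $\beta$ vanishes on $D\times D$ and $p(i)-p(j)\in D$, then $y(i)-y(j)\in D^\perp$. Since $\dim D=2$, vanishing on $D\times D$ is *one* linear condition on $\beta$, and the alternating forms on a 4-space have dimension 6.

**Proof of Theorem C(i).** By Lemma 1 there is a type 1 configuration in $S$; label $\omega=m$. It involves five members, so five linear conditions on a 6-dimensional space: there is $\beta\ne0$ vanishing on all five. The map $y$ satisfies the linear conditions of type 1 in $S^\perp$ with the five distinct members $D_\omega^\perp,D_0^\perp,\dots,D_3^\perp$. It is nonconstant: by Lemma 2(b), which applies to every line not on $\omega$ after relabelling, $p(L_0)$ and $p(L_1)$ are not $K$-collinear, so the differences on $L_0$ span $D_0$ and those on $L_1$ span $D_1$; if $y$ were constant, $\beta(D_0+D_1,\cdot)=\beta(V,\cdot)=0$.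 By Lemma 3(ii) $y$ is injective. So $S^\perp$ has a type 1 configuration, and Lemma 1 gives a Fano subplane, again with exactly one point at infinity. $\square$

**Proof of Theorem C(ii).** Now there are at least six members to handle, and six conditions on six unknowns force nothing. An explicit formula helps, with the members assigned to the lines in a different order. We have a type $0^*$ configuration in $S$. Label its $K$-line $N$, write $D_i=D_{L_i}$, and put $m=0$, $a'=\kappa a$, $\kappa\ne0,1$. By Lemma 2(a) the six lines $L\neq N$ are not $K$-collinear, so $D_4=\langle b,b'\rangle$, $D_5=\langle c,c'\rangle$, and $(e_1,e_2,e_3,e_4)=(b,b',c,c')$ is a basis of $V$. Let $a=\sum\alpha_ie_i$ and $\sigma=\sum\alpha_i$. Then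
$$D_0=\langle a-e_1,a-e_3\rangle,\quad D_1=\langle a-e_2,a-e_4\rangle,$$
$$D_2=\langle\kappa a-e_1,\kappa a-e_4\rangle,\quad D_3=\langle\kappa a-e_2,\kappa a-e_3\rangle.$$
The pairs $D_0D_4$, $D_0D_5$, $D_1D_4$, $D_1D_5$, $D_0D_1$, $D_2D_3$ are complementary, and the determinants of the four basis vectors are, up to sign, $\alpha_4,\alpha_2,\alpha_3,\alpha_1,\sigma-1,\kappa\sigma-1$. (For instance, modulo $e_1,e_2$ the vectors $a-e_1,a-e_3$ become $(\alpha_3,\alpha_4),(\alpha_3-1,\alpha_4)$, with determinant $\alpha_4$; and the matrix with columns $a-e_i$ has determinant $\det(1-a(1,1,1,1))=1-\sigma$.) So all six numbers are nonzero. In $V^*$ define $y_m=0$, $y_a=\sum e_i^*$,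
$$y_{a'}=\kappa'y_a,\quad \kappa'=\frac{\kappa(\sigma-1)}{\kappa\sigma-1},\quad (y_b,y_{b'},y_c,y_{c'})=(\sigma-1)\Bigl(\frac{e_1^*}{\alpha_1},\frac{e_2^*}{\alpha_2},\frac{e_3^*}{\alpha_3},\frac{e_4^*}{\alpha_4}\Bigr),$$
and assign to $L_0,L_1,L_2,L_3,L_4,L_5$ the members $D_1^\perp,D_0^\perp,D_3^\perp,D_2^\perp,D_5^\perp,D_4^\perp$. We check the conditions.

* $L_4,L_5$: $D_5^\perp=\langle e_1^*,e_2^*\rangle$ contains $y_b,y_{b'}$, and $D_4^\perp=\langle e_3^*,e_4^*\rangle$ contains $y_c,y_{c'}$.
* $L_0$: $y_a,y_b,y_c$ all take the value $\sigma-1$ on $a-e_2$ and on $a-e_4$.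
* $L_1$: $y_a,y_{b'},y_{c'}$ all take the value $\sigma-1$ on $a-e_1$ and on $a-e_3$.
* $L_2$: $y_{a'},y_b,y_{c'}$ all take the value $\kappa'(\kappa\sigma-1)=\kappa(\sigma-1)$ on $\kappa a-e_2$ and on $\kappa a-e_3$.
* $L_3$: $y_{a'},y_{b'},y_c$ all take this value on $\kappa a-e_1$ and on $\kappa a-e_4$.

As $y$ is nonconstant, it is injective by Lemma 3(i). Let $E\in S^\perp$ be the member containing $y_a$; it contains all differences on $N$. Suppose $E$ were also assigned to a line $L\ne N$. Let $L\cap N=\{x\}$, $x'\in N\setminus\{x\}$, $z\in L\setminus\{x\}$. Then $y_{x'}-y_z=(y_{x'}-y_x)+(y_x-y_z)$ lies in $E$ and in the member assigned to the line $x'z\neq N,L$, which is different from $E$. So $y_{x'}=y_z$, contradicting injectivity. Hence $y$ is a type 0 configuration in $S^\perp$, and Lemma 1 gives a Fano subplane. $\square$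

*Where this stops.* What is left for $n=2$ is a type 0 configuration in which no line is $K$-collinear. The formula above has no $\kappa$ to start from. The alternating-form method now meets seven members: seven homogeneous linear conditions on six unknowns, so nothing forces a nonzero $\beta$. Other assignments of the members $D_L^\perp$ to the seven lines may be tried, but the count remains short by one, as the proof of Proposition 12 will show, and then we can turn the tables: for a general choice of seven members there is *no* configuration in the dual at all. In particular, a counterexample in $PG(3,q)$, $q$ odd, could only come from a plane all of whose Fano subplanes are disjoint from $\ell_\infty$ and have no line whose three points are $K$-collinear.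

This suggests a plan for Theorem A. First find a *seed*: seven members $D_L$ of a partial spread of $V$ which carry a type 0 configuration, while $\{D_L^\perp\}$ is clean. Then enlarge $\{D_L^\perp\}$ inside $W=V^*$, one member at a time, keeping it clean, until it is a spread $F$. For $S=F^\perp$ to be a spread of $V$ as well, every hyperplane of $W$ must contain a member of $F$. So we need two kinds of steps: cover a given vector, and put a member inside a given hyperplane.

## Two anticommuting operators that detect type 1

For the enlarging step and for the seed, we need to know when a new member can serve as $D_\omega$.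

**Lemma 4.** Let $D_0,\dots,D_3\in F$ be distinct members of a partial spread. Write $W=X\oplus X$ with $D_0=\{(x,0)\}$, $D_1=\{(0,x)\}$, $D_2=\{(x,x)\}$, $D_3=\{(x,Mx)\}$, where $M,1-M\in GL(X)$. Put
$$\Phi(X_0,Y_0)=(Y_0-X_0,\;Y_0-MX_0),\qquad\Psi(X_0,Y_0)=(M^{-1}Y_0-X_0,\;Y_0-X_0).$$
Then $\Phi^2=1-M$ and $\Psi^2=1-M^{-1}$ (acting coordinatewise) and $\Phi\Psi=-\Psi\Phi$. So $\Phi,\Psi$ are invertible and have no common eigenvector over any extension field. For $D\in F\setminus\{D_0,\dots,D_3\}$, a type 1 configuration with $\omega=m$, $D_\omega=D$, $D_{L_i}=D_i$ exists iff there is $u\ne0$ with $u,\Phi u,\Psi u\in D$; given a configuration, one can take $u=p(a')-p(a)$.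

*Proof.* Such coordinates exist: three pairwise complementary subspaces can be put in this form, $D_3$ is a graph of some invertible $M$ because it is complementary to $D_0$ and $D_1$, and $1-M$ is invertible because $D_3\cap D_2=0$. Substituting,
$$\Phi^2(X_0,Y_0)=\bigl(Y_0-MX_0-(Y_0-X_0),\;Y_0-MX_0-M(Y_0-X_0)\bigr)=((1-M)X_0,(1-M)Y_0),$$
$$\Psi^2(X_0,Y_0)=\bigl(M^{-1}(Y_0-X_0)-M^{-1}Y_0+X_0,\;Y_0-X_0-M^{-1}Y_0+X_0\bigr)=((1-M^{-1})X_0,(1-M^{-1})Y_0),$$
$$\Phi\Psi(X_0,Y_0)=\bigl((1-M^{-1})Y_0,(M-1)X_0\bigr),\qquad \Psi\Phi(X_0,Y_0)=\bigl((M^{-1}-1)Y_0,(1-M)X_0\bigr).$$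
Since $1-M^{-1}=-M^{-1}(1-M)$, both operators are invertible. A common eigenvector with eigenvalues $\lambda,\mu\ne0$ would give $\lambda\mu=-\lambda\mu$, so $2\lambda\mu=0$, a contradiction.

Now solve the conditions on $L_0,\dots,L_3$ with $a=0$. As in Lemma 2(b), $b=(-s,0)$, $c'=(0,s)$, $a'=(r,r+s)$, $b'=(0,y)$, $c=(x,0)$. The condition $b'-a'=(-r,y-r-s)\in D_3$ gives $y=r+s-Mr$, and $c-a'=(x-r,-r-s)\in D_3$ gives $x=r-M^{-1}(r+s)$. Here $r,s$ are arbitrary. With $u=a'-a=(r,r+s)$, an arbitrary vector of $W$, we get $b'-b=(s,r+s-Mr)=\Phi u$ and $c'-c=(M^{-1}(r+s)-r,s)=\Psi u$. The remaining conditions of type 1 say $u,\Phi u,\Psi u\in D$. Injectivity gives $u\neq0$; conversely, if $u\neq0$ the solution is nonconstant, hence injective by Lemma 3(ii). $\square$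

In the example above, $u=(e_1,e_1+e_2)$, $\Phi u=(e_2,e_1)$, $\Psi u=(e_1-e_2,e_2)$, and $\Phi u+\Psi u=u$.

## Adding one member: small sets and dimension counts

Let $K$ be infinite, $n\ge2$, $\dim W=2n$. For $0\ne q\in W$ consider all $n$-dimensional $D\ni q$; for a hyperplane $H=\ker h$ consider all $n$-dimensional $D\subset H$. In the first case $D$ is an $(n-1)$-dimensional subspace of $W/\langle q\rangle$, in the second an $n$-dimensional subspace of $H$. Over the algebraic closure $\bar K$ both families are irreducible Grassmannians $\mathcal G$ of dimension $n(n-1)$. Each has a dense open cell $\cong\mathbb A^{n(n-1)}$, defined over $K$: the graphs of linear maps $U_1\to U_2$, where $W/\langle q\rangle=U_1\oplus U_2$ with $\dim U_1=n-1$, respectively $H=U_1\oplus U_2$ with $\dim U_1=n$.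

**Definition.** A set of $K$-points of $\mathcal G$ is *small* if some nonzero polynomial over $K$ on the cell vanishes at all its points in the cell.

For $n=2$ and $D\ni q$, $\mathcal G$ is the projective plane $\mathbb P(W/\langle q\rangle)$. If $C$ is 2-dimensional with $q\notin C$, the $D$ with $D\cap C\neq0$ form a line in it, a small set.

From algebraic geometry we recall: the image of a constructible set under a morphism is constructible (Chevalley), of dimension at most that of the source; and a constructible set in $(\text{base})\times\mathcal G$ has dimension at most the dimension of the base plus the maximal fibre dimension. All sets of $D$ below are images of such incidence sets.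

* **(S1)** *A set of $K$-points contained in a constructible subset of $\mathcal G(\bar K)$ of dimension $<n(n-1)$ is small.* The closure of the subset meets the cell in a proper closed set, so a nonzero $f\in\bar K[x]$ vanishes there. Write $f=\sum e_if_i$ with $f_i\in K[x]$ and $e_i\in\bar K$ linearly independent over $K$. At a $K$-point the values of the $f_i$ are in $K$, so every $f_i$ vanishes at the $K$-points in question, and some $f_i\ne0$.
* **(S2)** *Fewer than $|K|$ small sets do not cover the $K$-points of the cell.* We show by induction on the number of variables that fewer than $|K|$ nonzero polynomials have a common $K$-point at which none vanishes. With no variables this is clear. In general choose for each polynomial a nonzero coefficient with respect to the last variable, and choose the other variables so that none of these coefficients vanishes. Each polynomial then forbids finitely many values of the last variable, altogether fewer than $|K|$ since $K$ is infinite.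
* **(S3)** *The $D\ni q$ containing $U$, with $\dim(U+\langle q\rangle)/\langle q\rangle=r$, form an empty set or one of dimension $n(n-1)-rn$. The $D\subset H$ containing $U$, $\dim U=r$, form an empty set or one of dimension $n(n-1)-r(n-1)$.* These are Grassmannians of $(n-1-r)$-spaces in dimension $2n-1-r$, and of $(n-r)$-spaces in dimension $2n-1-r$.

**Lemma 5.** Let $A$ be a $K$-space with $\dim A\le n$ and $u,v:A\to W$ linear. The set of $D$ (with $q\in D$, respectively $D\subset H$) containing $u(x),v(x)$ for some $x\in A$ with $u(x),v(x)$ independent is small.

*Proof.* The relevant $[x]\in\mathbb P(A)$ form a base of dimension $\le n-1$. If $q\in D$, independence gives $r\ge1$, so the fibres have dimension $\le n(n-1)-n$ and the total is $\le n(n-1)-1$. If $D\subset H$, then $r=2$, the fibres have dimension $\le n(n-1)-2(n-1)$ and the total is $\le n(n-1)-(n-1)<n(n-1)$. Apply (S1). $\square$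

Independence matters. For dependent $u(x),v(x)$ and $D\subset H$ we would have $r=1$, and the count $(n-1)+n(n-1)-(n-1)=n(n-1)$ would give nothing. When $D$ is used in type 0, dependence means exactly that the points of its line are $K$-collinear, and this is why type $0^*$ belongs to the definition of clean.

**Lemma 6.** Let $\Phi,\Psi\in GL(W)$ anticommute. The set of $D$ (with $q\in D$, respectively $D\subset H$) having a nonzero $u\in D$ with $\Phi u,\Psi u\in D$ is small.

*Proof.* *Case $q\in D$.* As in Lemma 4, $q$ is not a common eigenvector, so some $\Omega\in\{\Phi,\Psi\}$ does not have $q$ as an eigenvector. We only use $u,\Omega u\in D$. Work over $\bar K$ and let $V_\lambda=\ker(\Omega-\lambda)$. The other operator maps $V_\lambda$ into $V_{-\lambda}$ and conversely, and it is invertible, so $\dim V_\lambda=\dim V_{-\lambda}$. Eigenvalues are nonzero and $2\ne0$, so $V_\lambda\cap V_{-\lambda}=0$ and $\dim V_\lambda\le n$. Consider the $[u]\in\mathbb P(W)$ and let $r=\dim(\langle q,u,\Omega u\rangle/\langle q\rangle)$. Then $r\geq1$, since $r=0$ would make $q$ an eigenvector.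

If $r=2$, the base has dimension $\le2n-1$ and the fibres are empty or of dimension $n(n-1)-2n$; the total is $<n(n-1)$.

If $r=1$, the fibres have dimension $\le n(n-1)-n$, so it is enough that the base has dimension $\le n-1$. Either $[u]=[q]$, one point, or $u,q$ are independent and $\Omega u=\lambda u+\mu q$. If $\mu=0$, then $[u]\in\mathbb P(V_\lambda)$, of dimension $\le n-1$, for finitely many $\lambda$. If $\mu\neq0$, rescale $u$ so that $(\Omega-\lambda)u=q$. The non-eigenvalues $\lambda$ contribute the points $[(\Omega-\lambda)^{-1}q]$, a set of dimension $\le1\le n-1$. For an eigenvalue $\lambda$ the solutions $u$ form an empty set or a coset of $V_\lambda$, so it contributes dimension $\le\dim V_\lambda$. This is enough if $\dim V_\lambda\le n-1$. If $\dim V_\lambda=n$, then $W=V_\lambda\oplus V_{-\lambda}$ and $\operatorname{im}(\Omega-\lambda)=V_{-\lambda}\not\ni q$, because $q$ is not an eigenvector; so it contributes nothing. The total dimension is $<n(n-1)$ in all cases. Apply (S1).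

*Case $D\subset H$.* We dualize. For $\Omega\in GL(W)$ we have $(\Omega^{-1}D)^\perp=\Omega^TD^\perp$, so
$$D\cap\Omega^{-1}D=0\iff D+\Omega^{-1}D=W\iff D^\perp\cap\Omega^TD^\perp=0\iff D^\perp\cap(\Omega^T)^{-1}D^\perp=0,$$
and $D\subset H$ iff $h\in D^\perp$. The operators $\Phi^T,\Psi^T$ anticommute. Choose $\Omega\in\{\Phi,\Psi\}$ such that $h$ is not an eigenvector of $\Omega^T$. If $D$ is in the set, then $u\in D\cap\Omega^{-1}D\neq0$, so there is $\eta\ne0$ with $\eta,\Omega^T\eta\in D^\perp\ni h$. The dimension bound of the first case applies to $D^\perp$, and $D\mapsto D^\perp$ is an isomorphism of varieties over $K$. Apply (S1). $\square$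

**Lemma 7.** Let $F$ be a clean partial spread of $W$, $|F|<|K|$.

(Q) If $q\ne0$ lies in no member of $F$, there is $D\ni q$ with $F\cup\{D\}$ a clean partial spread.

(H) If the hyperplane $H$ contains no member of $F$, there is $D\subset H$ with $F\cup\{D\}$ a clean partial spread.

*Proof.* By (S2) it suffices that the unwanted $D$ lie in a union of fewer than $|K|$ small sets.

**Step 1: $D$ must be complementary to every member.** For $C\in F$, "$D\cap C\ne0$" is a closed condition; we show it is proper. For (Q), as $q\notin C$ and $q\in D$, it means that $D/\langle q\rangle$ meets the $n$-dimensional image of $C$ in the $(2n-1)$-dimensional $W/\langle q\rangle$ nontrivially, and $D/\langle q\rangle$ can be a complement to that image. For (H), $\dim(C\cap H)=n-1$, and $D$ can be a complement to $C\cap H$ in $H$. So each $C$ contributes one small set.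

**Step 2: $D$ must not create a configuration.** Let $F\cup\{D\}$ be a partial spread with a configuration. As $F$ is clean, $D$ is used, and exactly once, since the members in a configuration are distinct. There are fewer than $|K|$ choices for the type, the place of $D$ and the at most six other members. For each choice we find finitely many small sets.

* *Type 0, $D$ at $L=\{i,j,k\}$.* By Lemma 3(i), with $L$ labelled $N$, $p$ lies in a space of dimension $\le n$ modulo constants, determined by the other six members. Put $u=p(i)-p(j)$, $v=p(j)-p(k)\in D$. If they were dependent, $p$ would be a type $0^*$ configuration in $F$. So they are independent, and Lemma 5 applies.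
* *Type $0^*$ with $K$-line $N$, $D$ at another line*, labelled $L_4$. By injectivity $p\in A_\kappa$ for some $\kappa\ne0,1$, one of finitely many, and $\dim A_\kappa\le n$ (Lemma 3(iv)). By Lemma 2(a), applied to $F$, $p(L_4)$ is not $K$-collinear, so $p(b)-p(m)$ and $p(b')-p(m)$ in $D$ are independent. Apply Lemma 5 to each of the finitely many $A_\kappa$.
* *Type 1, $D$ at a line not on $\omega$*, labelled $L_3$, with $\omega=m$. By Lemma 3(iii) $p$ lies in a space of dimension $\le n$ modulo constants; by Lemma 2(b), applied to $F$, $p(L_3)$ is not $K$-collinear, so $p(a')-p(c),p(b')-p(c)\in D$ are independent. Apply Lemma 5.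
* *Type 1, $D=D_\omega$.* Label $\omega=m$. By Lemma 4 there is $u\ne0$ with $u,\Phi u,\Psi u\in D$, where $\Phi,\Psi$ come from the other four members. Apply Lemma 6. $\square$

## Brackets, minors, and two determinant identities

We turn to the seed for $n=2$. The task is to recognize, from seven members alone, that certain configurations cannot exist. Our invariants are determinants of pairs of members.

Let $Z=\{z\in K^P:\sum z_i=0\}$, of dimension 6, with the basis vectors of $K^P$ denoted $\varepsilon_i$, and $Z_L=\{z\in Z:\operatorname{supp}z\subseteq L\}$, of dimension 2. A map $p:P\to W$ modulo constants is the same as a linear map $p:Z\to W$, $\varepsilon_i-\varepsilon_j\mapsto p(i)-p(j)$. For lines $L\neq L'$ the set $P\setminus(L\cup L')$ is a pair $\{k,l\}$. The map $\{L,L'\}\mapsto\{k,l\}$ is a bijection from pairs of lines to pairs of points, since $L,L'$ are the two lines other than $kl$ through the third point of $kl$. For example, $\{L_1,L_3\}\mapsto\{m,b\}$.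

For a 2-dimensional $R\le Z$ let $[kl]_R$ be the $2\times2$ minors of a basis of $R$. For 2-dimensional subspaces $D,D'$ of a 4-space with chosen bases and volume form let $(DD')$ be the determinant of the four basis vectors; it is nonzero iff $D\cap D'=0$.

**Lemma 8.** Let $p:Z\to W$ be surjective, $\dim W=4$, $R=\ker p$. For suitable choices of a volume on $W$ and of a basis in every 2-dimensional $p(Z_L)$, $(p(Z_L)\,p(Z_{L'}))=\pm[kl]_R$ for all $L\ne L'$ with $p(Z_L),p(Z_{L'})$ 2-dimensional, where $\{k,l\}=P\setminus(L\cup L')$.

*Proof.* Take in $Z_L=Z_{\{i,j,c\}}$ an integral basis $\varepsilon_i-\varepsilon_c,\varepsilon_j-\varepsilon_c$; other choices of $c$ change it by determinant $\pm1$, so one basis per line can be fixed. With $W=Z/R$, the left side is, for a suitable volume, the determinant in $Z$ of the bases of $Z_L$, $Z_{L'}$ and $R$. Let $L\cap L'=\{c\}$ and use the coordinates $(z_x)_{x\ne c}$ on $Z$; changing $c$ changes the volume by $\pm1$, since each choice identifies $Z\cap\mathbb Z^P$ (over $\mathbb Z$) with $\mathbb Z^6$. The bases of $Z_L,Z_{L'}$ become four unit vectors, leaving the minor $\pm[kl]_R$. $\square$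

**Lemma 9.** Let $\dim V=4$. For a given set of 2-dimensional subspaces $D$ of $V$ with chosen bases one can choose bases of the $D^\perp$ and a volume on $V^*$ such that $(D^\perp D'^\perp)=(DD')$ throughout.

*Proof.* The map $d_1\wedge d_2\mapsto\mathrm{vol}(d_1,d_2,\cdot,\cdot)$ is an isomorphism $\Lambda^2V\to\Lambda^2V^*$. The form $\mathrm{vol}(d_1,d_2,\cdot,\cdot)$ has radical $D=\langle d_1,d_2\rangle$, so it is $f\wedge g$ with $\langle f,g\rangle=D^\perp$. It remains to see that the wedge pairing is preserved. With $\{i,j,k,l\}=\{1,2,3,4\}$ and sign $\epsilon_{ijkl}$, the map sends $e_i\wedge e_j\mapsto\epsilon_{ijkl}\,e_k^*\wedge e_l^*$. For complementary pairs, $(e_i\wedge e_j)\wedge(e_k\wedge e_l)=\epsilon_{ijkl}\,e_1\wedge\dots\wedge e_4$, and the images have product $\epsilon_{ijkl}\epsilon_{klij}\,e_k^*\wedge e_l^*\wedge e_i^*\wedge e_j^*=\epsilon_{ijkl}\,e_1^*\wedge\dots\wedge e_4^*$, because $\epsilon_{klij}=\epsilon_{ijkl}$. For non-complementary pairs both products vanish. $\square$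

**Lemma 10.** Let $n=2$ and let a type 1 configuration with $\omega=m$, $D_\omega=D$, $D_{L_i}=D_i$ be given. Then $(D_0D_1)(D_2D_3)(D_0D_2)(D_1D_3)$ is $\pm$ a square in $K$, for any bases.

*Proof.* Take $u=(X_0,Y_0)\ne0$ as in Lemma 4. Since $\dim D=2$, there is a relation $\lambda_0u+\lambda_1\Phi u+\lambda_2\Psi u=0$ with $(\lambda_1,\lambda_2)\ne(0,0)$. Applying $\lambda_1\Phi+\lambda_2\Psi$ twice to $u$ and using anticommutation, $\lambda_1^2(1-M)+\lambda_2^2(1-M^{-1})-\lambda_0^2$ kills $X_0$ and $Y_0$. Multiplying by $M$, we get $f(M)X_0=f(M)Y_0=0$ for
$$f(x)=-\lambda_1^2x^2+(\lambda_1^2+\lambda_2^2-\lambda_0^2)x-\lambda_2^2\neq0.$$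
Suppose $f(M)\ne0$. Its kernel is then an $M$-invariant line $Ke$ of $X$, and $X_0,Y_0\in Ke$, so $u,\Phi u,\Psi u\in Ke\oplus Ke$. As $\Phi,\Psi$ have no common eigenvector, these span a space of dimension $\ge2$, so $D=Ke\oplus Ke\ni(e,0)\in D_0$, a contradiction. So $f(M)=0$. If $M$ is a scalar $\mu$, then $\det(1-M)=(1-\mu)^2$. Otherwise the minimal polynomial of $M$ has degree 2, so $f=-\lambda_1^2\chi_M$ with $\lambda_1\ne0$, and
$$\det(1-M)=\chi_M(1)=\frac{f(1)}{-\lambda_1^2}=\Bigl(\frac{\lambda_0}{\lambda_1}\Bigr)^2.$$
With the obvious bases $(D_0D_1),(D_0D_2),(D_1D_3)$ are $\pm1$ and $(D_2D_3)=\pm\det(1-M)$. Each $D_i$ occurs twice in the product, so changing bases or the volume multiplies it by a square. $\square$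

**Lemma 11.** Let $n=2$ and let $(p,N,(D_i)_{0\le i\le5})$ be a type $0^*$ configuration, $D_i=D_{L_i}$. Then, for any bases, $(D_0D_4)(D_2D_5)(D_1D_3)=\pm(D_1D_5)(D_3D_4)(D_0D_2)$.

*Proof.* By Lemma 2(a) no $p(L)$, $L\ne N$, is $K$-collinear, so $p(Z_L)=D_L$ for $L\neq N$, and $p$ is onto since $D_4+D_5=W$. As $p(Z_N)$ is 1-dimensional, $R=\ker p$ contains a nonzero $\nu$ supported on $N$. Let $R=\langle\nu,\rho\rangle$. For $k\in N$, $l\notin N$ we have $[kl]_R=\nu_k\rho_l$. By Lemma 8, up to sign and for suitable bases, the left side is
$$[a'c'][ab'][mb]=\nu_{a'}\rho_{c'}\,\nu_a\rho_{b'}\,\nu_m\rho_b,$$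
and the right side is $[a'b][ac'][mb']=\nu_{a'}\rho_b\,\nu_a\rho_{c'}\,\nu_m\rho_{b'}$, the same product. Each side uses each $D_i$ once and three brackets, so other bases and volumes change both sides by the same factor. $\square$

## Seven general members: a clean dual

Let $\mathcal T$ be the 12-dimensional affine space of families $T=(g_i)_{i\in P}$, $g_i\in K^2$, $\sum g_i=0$. Let $R_T\le Z$ be the row space of the $2\times7$ matrix $T$, and $[kl]=\det(g_k,g_l)\in K[\mathcal T]$. Over $\mathbb Q$, for example, the columns
$$(1,-3),\ (-2,4),\ (1,-1),\ (1,0),\ (-1,-1),\ (-1,-2),\ (1,3)$$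
have sum zero and are pairwise independent. Any six columns are independent coordinates on $\mathcal T$. Hence each $[kl]$ is irreducible, being the determinant of a generic $2\times2$ matrix. Distinct pairs give non-associate polynomials: for $\{k,l\}\ne\{k',l'\}$ take six columns including $k,l,k',l'$ as coordinates; one of the two minors involves a column which the other does not.

Suppose all $[kl](T)\ne0$. Put $V=Z/R_T$, of dimension 4, let $p:Z\to V$ be the projection, $D_L=p(Z_L)$ and $E_L=D_L^\perp\le V^*$. For $L\ne L'$ we have $Z_L\cap Z_{L'}=0$, and $Z_L\oplus Z_{L'}$ consists of all vectors of $Z$ supported on $L\cup L'$. It meets $R_T$ trivially, since a combination of the rows of $T$ vanishing at $k,l$ is zero as $[kl](T)\ne0$. So the $D_L$ are seven distinct members of a partial spread, $p$ is injective on $P$, and $p$ is a type 0 configuration in $\{D_L\}$. Also $\{E_L\}$ is a partial spread of $V^*$. By Lemmas 8 and 9, for suitable bases and volumes,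
$$(E_LE_{L'})=(D_LD_{L'})=\pm[kl](T)\qquad\text{for all }L\neq L',\ \{k,l\}=P\setminus(L\cup L'). \tag{2}$$
All this also holds over extension fields of $K$.

**Proposition 12.** Let $K$ be infinite. There is a nonzero $f\in K[\mathcal T]$ such that $\{E_L\}_{L\in\mathcal L}$ is clean whenever $f(T)\ne0$.

*Proof.* The polynomial $f$ will be the product of all $[kl]$ and of finitely many nonzero polynomials, one batch per type.

**Step 1: excluding type 1 by unique factorization.** Fix $\omega$ and an assignment of five distinct $E$'s. The configurations with $y_{i_0}=0$, for one fixed $i_0\in P\setminus\{\omega\}$, are solutions of a homogeneous linear system with coefficients in $K[\mathcal T]$. The unknowns are $y_i\in Z^*$ $(i\neq\omega)$. The equations are $y_i|_{R_T}=0$, which says $y_i\in V^*$, then $(y_i-y_j)|_{Z_L}=0$ for the assigned $L$'s, which says $y_i-y_j\in E_L$, and $y_{i_0}=0$. Suppose the system had a nonzero solution over $\mathbb K=\operatorname{Frac}K[\mathcal T]$ for the generic $T$. It is nonconstant, so by Lemma 3(ii) over $\mathbb K$ it is a type 1 configuration. By Lemma 10 and (2), a product of four $[kl]$'s is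 $\pm$ a square in $\mathbb K$. The four pairs of lines are those with indices $01,23,02,13$, which are distinct, so the four $[kl]$'s are distinct and non-associate irreducible polynomials. This contradicts unique factorization. So the system has only the zero solution over $\mathbb K$, and some maximal minor of it is a nonzero polynomial; include it in $f$. Where it does not vanish, the system has only the zero solution, so there is no such configuration. There are finitely many $\omega$ and assignments.

**Step 2: excluding type $0^*$ in the same way.** Given an injective assignment of six of the $E$'s to the lines $\ne N_0$, a configuration at $T$ yields by Lemma 11 and (2)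
$$\prod_{\mu_1}[kl](T)=\pm\prod_{\mu_2}[kl](T),$$
where $\mu_1,\mu_2$ are two disjoint perfect matchings of the six members used, each giving three $[kl]$'s. By unique factorization $\prod_{\mu_1}\mp\prod_{\mu_2}\ne0$ in $K[\mathcal T]$. Include all these polynomials, for both signs.

**Step 3: excluding type 0 by a dimension count.** Let $\tau:\mathcal L\to\mathcal L$ be a bijection, and suppose $y:P\to V^*$ is a type 0 configuration with $y(i)-y(j)\in E_{\tau L}$ for $i,j\in L$. By Step 2 no $y(L)$ is $K$-collinear, so $y(Z_L)=E_{\tau L}$ and $y:Z\to V^*$ is onto. Hence $G(z,z')=\langle y(z),p(z')\rangle$ is a bilinear form on $Z\times Z$ of rank exactly 4 with right kernel $R_T$, and since $\langle E_{\tau L},D_{\tau L}\rangle=0$ it lies in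
$$\mathcal G_\tau=\{G:\ G(Z_L,Z_{\tau L})=0\ \ \text{for all }L\in\mathcal L\}.$$
This space does not depend on $T$. So the question is whether its rank 4 elements have enough different right kernels to reach a general $R_T\in Gr(2,Z)$, a variety of dimension 8. Lemma 13 below says: either $\dim\mathcal G_\tau\le8$, or $\dim\mathcal G_\tau\le9$ and $\mathcal G_\tau$ contains an element of rank $\ge5$. In both cases the elements of rank $\le4$ in $\mathbb P(\mathcal G_\tau\otimes\bar K)$ form a closed set of dimension $\le7$. So the right kernels of rank 4 elements form a constructible set of dimension $\le7<8$, contained in a proper closed subset $Y$ of $Gr(2,Z)$. The map $T\mapsto R_T$ sends the open dense rank 2 locus of $\mathcal T$ onto $Gr(2,Z)$, so the preimage of $Y$ is a proper closed subset of that locus. Some nonzero polynomial over $\bar K$, hence, as in (S1), over $K$, vanishes at all $K$-points $T$ for which $R_T$ is such a kernel. Include it, for each of the finitely many $\tau$. $\square$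

For $f(T)\neq0$ the alternating-form attempt indeed fails on these seven members: a nonzero $\beta$ on $V$ vanishing on all $D_L\times D_L$ would give a nonconstant $y=\beta(p(\cdot),\cdot)$, since $p(Z)=V$, which is injective by Lemma 3(i), that is, a type 0 configuration in $\{E_L\}$.

**Lemma 13.** For every bijection $\tau:\mathcal L\to\mathcal L$, either $\dim\mathcal G_\tau\le8$, or $\dim\mathcal G_\tau\le9$ and $\mathcal G_\tau$ contains an element of rank $\ge5$.

*Proof.*

**Step 1: rewrite the dimension as a count of relations.** $\mathcal G_\tau$ is the annihilator of $\sum_xZ_x\otimes Z_{\tau x}$ in a space of dimension 36. The seven summands have dimension 4, so $\dim\mathcal G_\tau=36-28+\dim\mathcal R=8+\dim\mathcal R$, where $\mathcal R$ is the space of families $(H_x)_{x\in\mathcal L}$, $H_x\in Z_x\otimes Z_{\tau x}$, with $\sum H_x=0$. Put $\mathsf X=\mathcal L$, and for $i,k\in P$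
$$A_i=\{x\in\mathsf X:i\in x\},\qquad B_k=\{x\in\mathsf X:k\in\tau x\}.$$
The $A$-blocks and the $B$-blocks each form a Fano plane on $\mathsf X$. Now $H_x$ is a $3\times3$ matrix with rows the $A$-blocks through $x$, columns the $B$-blocks through $x$, and zero row and column sums. The relation says
$$\sum_{x\in A\cap B}H_x(A,B)=0\quad\text{for all }A,B. \tag{3}$$
In particular $H_x(A,B)=0$ if $A\cap B=\{x\}$. Call a subset of $\mathsf X$ *shared* if it is both an $A$-block and a $B$-block. For $\tau=\mathrm{id}$ all seven blocks are shared. If $\tau$ exchanges two lines $x_1,x_2$ and fixes the others, $A_k$ is shared if $k$ is on both or on neither of $x_1,x_2$, which gives three shared blocks, all through the third line on $x_1\cap x_2$; $A_k$ is not a $B$-block for the other four $k$, by the next step or by noting that $A_k$ then meets its exchanged version $B_k$ in two elements, and meets every shared block in only one, while the count in Step 2 leaves only 3 or 7.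

**Step 2: how many shared blocks?** Suppose two are shared, meeting in $N_0$. The third block through $N_0$, in either plane, contains $N_0$ and the other two elements, so it is shared. Each of the remaining four blocks of each plane is a transversal of the three pairs left after removing $N_0$ from the blocks through it, and any two of them agree in exactly one pair. So they correspond to four elements of $\{0,1\}^3$ with mutual Hamming distance 2, that is, to a parity class. If the $A$- and $B$-classes coincide, all seven blocks are shared; otherwise exactly three. So the number of shared blocks is $7$, $3$ (all through one point $N_0$; the other $A$- and $B$-blocks are the two parity classes), $1$ or $0$.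

**Step 3: all blocks shared.** If $A\ne B$ as sets, then $|A\cap B|=1$. So each row of $H_x$ has at most one nonzero entry, hence $H_x=0$. Thus $\mathcal R=0$ and $\dim\mathcal G_\tau=8$.

**Step 4: in the other cases $\dim\mathcal R\le1$.** First we determine each $H_x$ up to a scalar. Let $x\in A=\{x,v,w\}$ with $A$ not shared. The $B$-blocks through $x,v$ and through $x,w$ are different, so exactly one of the three $B$-blocks through $x$ meets $A$ only in $x$; in that cell $H_x$ is zero. The same holds for columns, with the roles of $A$ and $B$ exchanged.

* If $x$ is on no shared block, the cells with $A\cap B=\{x\}$ are the cells of a permutation. Reorder so that they are the diagonal. With rows $(0,\alpha,-\alpha)$, $(\beta,0,-\beta)$, $(\gamma,-\gamma,0)$ the column sums give $\gamma=\alpha$, $\beta=-\alpha$, so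
$$H_x=a_x\begin{pmatrix}0&1&-1\\-1&0&1\\1&-1&0\end{pmatrix}.$$
* If $x$ is on exactly one shared block $C$, the cells $(C,B)$, $B\ne C$, and $(A,C)$, $A\neq C$, have intersection $\{x\}$, so they are zero; by the sums the cell $(C,C)$ is zero too, and the remaining $2\times2$ part is $a_x\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$.
* If $x=N_0$ in the case of three shared blocks, all off-diagonal cells are zero, hence $H_x=0$.

By Step 2 no other case arises. Now compare different $x$. If $\{x,y\}$ is contained in no shared block, the $A$-block $A$ and the $B$-block $B$ through $x,y$ are different sets, so $A\cap B=\{x,y\}$, and neither is shared. By the above $H_x(A,B)=\pm a_x$ and $H_y(A,B)=\pm a_y$, and (3) reads $\pm a_x\pm a_y=0$. The graph of such pairs is connected on $\mathsf X$ if there are 0 or 1 shared blocks (the complete graph, or the complete graph minus a triangle), and on $\mathsf X\setminus\{N_0\}$ if there are 3 (an octahedron). So $\dim\mathcal R\le1$ and $\dim\mathcal G_\tau\le9$.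

**Step 5: elements of rank $\ge5$ in these cases.** Write $z_A,z'_B$ for the coordinates. A form $\sum g_{AB}z_Az'_B$ lies in $\mathcal G_\tau$ iff for every $x$ the restriction of the matrix $(g_{AB})$ to the $A$-blocks and $B$-blocks through $x$ has the form $r_A+c_B$, because these are the $3\times3$ matrices annihilating all matrices with zero row and column sums. In particular, any matrix supported on disjoint pairs $(A,B)$ defines an element of $\mathcal G_\tau$.

*No shared block.* For each $A$, the $B$-blocks through its three pairs of points are distinct, and each point of $A$ lies on one further $B$-block, meeting $A$ only there. So six $B$-blocks meet $A$, and exactly one, $\bar A$, is disjoint from $A$. Exchanging roles, each $B$-block is disjoint from exactly one $A$-block, so $A\mapsto\bar A$ is a bijection. If $z$ is in the left radical of $\sum_Az_Az'_{\bar A}$ on $Z$, then all $z_A$ are equal. So the radical has dimension $\le1$ and the rank is $\ge5$.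

*One shared block $C$.* Let $A=\{x,u,v\}\ne C$ with $x\in C$; then $u,v\notin C$. The $B$-blocks meeting $A$ are $C$; the three blocks containing $\{u,v\}$, $\{x,u\}$, $\{x,v\}$, which are distinct because $A$ is not shared; and the third $B$-blocks through $u$ and through $v$, distinct from each other since only one $B$-block contains $\{u,v\}$. These are six, so exactly one $B$-block $\bar A$ is disjoint from $A$, and $\bar A\neq C$. Exchanging roles, each non-shared $B$-block is disjoint from exactly one $A$-block, and this is not $C$. So $A\mapsto\bar A$ is a bijection between the non-shared $A$- and $B$-blocks. Dropping the $C$-coordinate identifies $Z$ with $K^6$ on either side, so $\sum_{A\ne C}z_Az'_{\bar A}$ has rank 6.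

*Three shared blocks*, denoted by $S$ in this paragraph. Non-shared $A,B$ correspond to vectors of opposite parity, at distance 1 or 3, so they meet in $2$ or $0$ points, and each non-shared $A$ is disjoint from exactly one $\bar A$, its antipode. Let $\theta$ be a nonconstant $K$-valued function on the three shared blocks, and put
$$G(S,S')=0,\quad G(S,B)=-\theta(S),\quad G(A,S)=\theta(S),\quad G(A,\bar A)=1,$$
and $G(A,B)=0$ for other non-shared $A,B$. For $x=N_0$ the restriction is $0$. For $x\ne N_0$ on $S$ the two non-shared $A$-blocks and the two non-shared $B$-blocks through $x$ are not disjoint, so with $\theta=\theta(S)$ the restriction is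
$$\begin{pmatrix}0&-\theta&-\theta\\\theta&0&0\\\theta&0&0\end{pmatrix},$$
of the form $r+c$ with $r=(-\theta,0,0)$, $c=(\theta,0,0)$. So $G\in\mathcal G_\tau$. With $\alpha=\sum_Az_A$, $\alpha'=\sum_Bz'_B$ (non-shared blocks) and $\theta(z)=\sum_S\theta(S)z_S$,
$$G(z,z')=\alpha\,\theta(z')-\theta(z)\,\alpha'+\sum_Az_Az'_{\bar A}.$$
Let $z$ be in the left radical. Taking $z'$ supported on the $S$'s with $\sum z'_S=0$ and $\theta(z')\ne0$ gives $\alpha=0$. Then arbitrary $z'_B$, compensated by the $z'_S$ to have sum zero, give $z_A=\theta(z)$ for all four $A$. So $0=\alpha=4\theta(z)$, hence $\theta(z)=0$ and $z_A=0$. The radical is contained in $\{z_A=0,\ \sum z_S=0,\ \theta(z)=0\}$, which has dimension 1 since $\theta$ is nonconstant, and the rank is $\ge5$. $\square$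

## The seed in every dimension

**Corollary 14.** Let $K$ be infinite, $n\ge2$, $\dim V=2n$. There are seven distinct members $D_L$ of a partial spread of $V$ carrying a type 0 configuration, such that $\{D_L^\perp\}$ is clean in $V^*$.

*Proof.* For $n=2$ choose $T$ with $f(T)\neq0$, possible since $K$ is infinite. For $n>2$ we pad the seed with 2-dimensional pieces, in which Lemma 2 forbids everything. Let $V=V'\oplus V''$ with the seed $(D'_L)$ in $V'$, $\dim V'=4$, and $V''=(K^2)^{n-2}$. Put $D''_L=\langle(1,\lambda_L)\rangle^{n-2}$ with distinct $\lambda_L\in K$, and $D_L=D'_L\oplus D''_L$. These are $n$-dimensional, pairwise meeting in $0$, and the configuration in $V'$ is one in $V$.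

Suppose $\{D_L^\perp\}$ had a configuration $y$. Its components in $V'^*$ and in the $n-2$ copies of $(K^2)^*$ satisfy the same linear conditions. For type $0^*$ they also satisfy $y(a')-y(m)=\kappa(y(a)-y(m))$ with the same $\kappa\ne0,1$, where $N=\{m,a,a'\}$ is its $K$-line. Some component is nonconstant, hence injective by Lemma 3(i) or (ii). So it is a configuration of the same type either in $\{D_L'^\perp\}$ or in distinct 1-dimensional subspaces of a 2-dimensional space. The first is impossible. In the second case every line with an assigned member, and also $N$ in type $0^*$, is $K$-collinear, and Lemma 2(a) (types $0,0^*$) or Lemma 2(b) (type 1) gives a contradiction. $\square$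

## Assembling the spread: proofs of Theorems A and B

**Proof of Theorem A.** Let $W=V^*$ and $F_0=\{D_L^\perp\}$ from Corollary 14.

**Step 1: a clean spread of $W$, rich in hyperplanes.** There are $|K|$ one-dimensional subspaces and $|K|$ hyperplanes of $W$; let $(J_\alpha)_{\alpha<|K|}$ enumerate all of them. Define $F_\alpha$ by transfinite recursion, taking unions at limits. If $J_\alpha$ is a 1-dimensional subspace lying in a member of $F_\alpha$, or a hyperplane containing a member, put $F_{\alpha+1}=F_\alpha$. Otherwise add a member $D\supseteq J_\alpha$, respectively $D\subseteq J_\alpha$, by Lemma 7, parts (Q) and (H). The lemma applies because $|F_\alpha|\le7+|\alpha|<|K|$ and $F_\alpha$ is a clean partial spread. Both properties survive unions of chains, since a violation involves only finitely many members. Let $F=\bigcup F_\alpha$. It is a clean spread of $W$, and every hyperplane of $W$ contains a member.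

**Step 2: back to $V$.** Put $S=\{C^\perp:C\in F\}$, annihilators taken in $V$. Its members are pairwise complementary. Each $0\neq v\in V$ lies in some $C^\perp$, because the hyperplane $v^\perp$ of $W$ contains some $C\in F$. So $S$ is a spread, and $S^\perp=F$ is a spread. Hence the transposed plane exists, and $S\sigma$ is a spread for every polarity $\sigma$. Since $S\supseteq\{D_L\}$ has a type 0 configuration, the extension of $\pi(S)$ has a Fano subplane by Lemma 1. Since $F$ is clean, the extension of the transposed plane $\pi(F)$ has none, by Lemma 1 again. $\square$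

**Proof of Theorem B.** If $\operatorname{char}K=2$, every translation plane has a Fano subplane, as seen at the start, so the implication holds. If $n=1$ and $\operatorname{char}K\ne2$, no spread of $K^2$ gives a Fano subplane, as seen after Lemma 2, so the implication is vacuous. If $\operatorname{char}K\neq2$ and $n\ge2$, Theorem A gives a spread of $K^{2n}$ for which the implication fails. $\square$
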